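\title{Domes over unit rhombi and valuation rings}

\begin{abstract}
A dome is a polyhedral surface in $\mathbb{R}^3$, of any genus and not necessarily embedded, made of unit equilateral triangles. We prove that if the planar unit rhombus with diagonals $a$ and $\sqrt{4-a^2}$ bounds a dome, then $a$ is an algebraic integer. This proves the conjecture that the set of such $a$ is countable. We also show that this set is dense in $(0,2)$. For an arbitrary unit rhombus with diagonals $a,b$ that bounds a dome, and any valuation ring $O$ of $\mathbb{C}$ with $a^2\notin O$, we show that $b^2$ is congruent to the square of an integer modulo the maximal ideal of $O$, and we deduce the leading coefficients of the polynomial relation between $a^2$ and $b^2$. The method is to sort the edges of a dome into three types by means of the valuation and to cut the dome along edges of the neutral type.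
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{closed integral curve} is a closed polygonal curve $\gamma=A_1A_2\cdots A_m$ in $\mathbb{R}^3$ whose edges $[A_i,A_{i+1}]$ (indices modulo $m$) all have length $1$. A \emph{dome} is a map $f\colon\Sigma\to\mathbb{R}^3$ from a finite triangulated compact surface with boundary that is linear on each triangle and sends each triangle onto a unit equilateral triangle. The surface may have any genus, need not be orientable, and $f$ need not be injective. We say that $f$ is a \emph{dome over $\gamma$}, and that $\gamma$ \emph{can be domed}, if $\partial\Sigma$ traverses $\gamma$ once, so that each edge of $\gamma$ is the image of exactly one boundary edge of $\Sigma$. Whether $\gamma$ can be domed does not change under an isometry of $\mathbb{R}^3$.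

The only closed integral curve with three edges is the unit triangle, which is domed by a single triangle. The first curves with moduli have four edges. Let $A_1A_2A_3A_4$ be such a curve, with diagonals $a=\|A_1-A_3\|>0$ and $b=\|A_2-A_4\|>0$; we call it the \emph{unit rhombus} $\rho(a,b)$. The points at distance $1$ from both $A_1$ and $A_3$ form a circle of diameter $\sqrt{4-a^2}$, centered at the midpoint of $A_1A_3$, in the plane perpendicular to $A_1A_3$, and $A_2A_4$ is a chord of this circle. Hence $\rho(a,b)$ exists exactly when $a^2+b^2\le4$, it is determined by $a$ and $b$ up to isometry, $\rho(a,b)=\rho(b,a)$, and it is planar exactly when the chord is a diameter, that is, when $a^2+b^2=4$. We study the set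
\[
\mathcal{D}=\bigl\{a\in(0,2):\ \rho(a,\sqrt{4-a^2})\text{ can be domed}\bigr\}.
\]
Two unit triangles glued along an edge dome $\rho(a,1)$ for every $a\in(0,\sqrt3\,]$; the flat position gives $1,\sqrt3\in\mathcal{D}$. The four lateral faces of a square pyramid give $\sqrt2\in\mathcal{D}$.

A count of parameters suggests that $\mathcal{D}$ is small. A triangulated disk with four boundary edges, $V$ vertices, $E$ edges and $F$ triangles has $V-E+F=1$ and $3F=2E-4$, so $E=3V-7$. The positions of the vertices up to rigid motions have $3V-6$ parameters, one more than the number of length conditions. So one expects a dome of a given combinatorial type to flex with one degree of freedom, its boundary tracing a curve in the region $a^2+b^2\le4$, and to have planar boundary in finitely many positions only. There are countably many combinatorial types. This count is not a proof, since the length conditions need not be independent. In the same direction, Glazyrin and Pak proved the following, where $\overline{\mathbb{Q}}$ is the field of algebraic numbers.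
\begin{itemize}
\item[(GP1)] If $\rho(a,b)$ can be domed, then $P(a^2,b^2)=0$ for some nonzero $P\in\mathbb{Q}[x,y]$.
\item[(GP2)] If $a\notin\overline{\mathbb{Q}}$ and $a/b\in\overline{\mathbb{Q}}$, then $\rho(a,b)$ cannot be domed.
\end{itemize}
Neither statement settles the planar case. A planar rhombus satisfies the conclusion of (GP1) with $P=x+y-4$, and it never satisfies the hypotheses of (GP2), because $a^2\,(1+b^2/a^2)=4$ makes $a$ algebraic as soon as $a/b$ is. The conjecture posed in \cite{Domes} is that \emph{the set $\mathcal{D}$ is countable}. We prove it in an arithmetic form.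

\begin{theorem}\label{thm:planar}
If $\rho(a,\sqrt{4-a^2})$, $0<a<2$, can be domed, then $a$ is an algebraic integer. Hence $\mathcal{D}$ is countable.
\end{theorem}

For instance, the only rational number in $\mathcal{D}$ is $1$, the only integer in $(0,2)$. Still, $\mathcal{D}$ is not sparse.

\begin{theorem}\label{thm:dense}
The set $\mathcal{D}$ is dense in $(0,2)$. It contains
\[
\frac{1}{\sin\frac{\pi p}{2k}}\qquad\text{and}\qquad\sqrt{4-\frac{1}{\sin^2\frac{\pi p}{2k}}}
\]
for all $k\ge1$ and odd $p$ with $\frac12<\sin\frac{\pi p}{2k}<1$.
\end{theorem}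

We do not determine which algebraic integers in $(0,2)$ belong to $\mathcal{D}$.

The method applies to all rhombi. A \emph{valuation ring} of $\mathbb{C}$ is a subring $O$ such that $t\in O$ or $t^{-1}\in O$ for every $t\ne0$; it has a unique maximal ideal $\mathfrak{m}$. The numbers outside $O$ are the ``large'' ones and those in $\mathfrak{m}$ the ``small'' ones (Section~\ref{sec:val}).

\begin{theorem}\label{thm:val}
Suppose that $\rho(a,b)$, planar or not, can be domed. Let $O$ be any valuation ring of $\mathbb{C}$, with maximal ideal $\mathfrak{m}$. If $a^2\notin O$, then $b^2\in n^2+\mathfrak{m}$ for some $n\in\mathbb{Z}$. In particular $a^2$ and $b^2$ are never both outside $O$. Every $n\ge1$ occurs: for each integer $n\ge1$ there are a rhombus $\rho(a,b)$ that can be domed and a valuation ring $O$ with $a^2\notin O$ and $b^2\in n^2+\mathfrak{m}$.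
\end{theorem}

Informally, when one diagonal becomes large the other tends to an integer. This recovers (GP1) and (GP2), and it constrains the polynomial in (GP1).

\begin{theorem}\label{thm:poly}
Suppose that $\rho(a,b)$ can be domed and that $a,b$ are not both algebraic. Then, up to sign, there is a unique primitive irreducible $P\in\mathbb{Z}[x,y]$ with $P(a^2,b^2)=0$. With $d=\deg_xP$, $e=\deg_yP$ and a suitable choice of sign, the coefficient of $x^d$ in $P$ is $\prod_{j=1}^e(y-n_j^2)$ and the coefficient of $y^e$ is $\prod_{i=1}^d(x-m_i^2)$, with $n_j,m_i\in\mathbb{Z}$. In particular, if $a\notin\overline{\mathbb{Q}}$ and $b\in\overline{\mathbb{Q}}$, then $\rho(a,b)$ can be domed if and only if $b=1$.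
\end{theorem}

The polynomial $x+y-4$ does not have this shape: the coefficient of $x$ is $1$, not $y-n^2$.

Section~\ref{sec:winding} constructs domes and proves Theorem~\ref{thm:dense}. Section~\ref{sec:two} shows the main idea on a dome with two triangles. Sections~\ref{sec:val} and~\ref{sec:types} set up the tool, Proposition~\ref{prop:cut}, and the last three sections prove Theorems~\ref{thm:planar}, \ref{thm:val} and~\ref{thm:poly}.

\section{Domes that wind around a diagonal}\label{sec:winding}

The pair of triangles and the pyramid are the cases $k=1$ and $k=2$ of one family: fix the ends of one diagonal, and walk in unit steps around the circle of points at distance $1$ from both.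

\begin{proposition}\label{prop:wind}
Let $0<a<\sqrt3$ and $k\ge1$. Let $\tau\in(0,\pi)$ and $b\ge0$ be defined by
\begin{equation}\label{eq:wind}
\sin\frac{\tau}{2}=\frac{1}{\sqrt{4-a^2}},\qquad b^2=(4-a^2)\sin^2\frac{k\tau}{2}.
\end{equation}
If $b>0$, then $\rho(a,b)$ can be domed.
\end{proposition}

\begin{proof}
Take points $A,C$ at distance $a$, and let $\kappa$ be the circle of points at distance $1$ from both. Its diameter $\delta=\sqrt{4-a^2}$ exceeds $1$ because $a<\sqrt3$, so $\tau$ exists. A chord of $\kappa$ subtending the angle $\varphi$ has squared length $\delta^2\sin^2\frac{\varphi}{2}$. Let $B_0,\dots,B_k\in\kappa$ be the points at angles $0,\tau,\dots,k\tau$. Then $\|B_j-B_{j+1}\|=1$ and $\|B_0-B_k\|=b$. The $2k$ triangles $AB_jB_{j+1}$ and $CB_jB_{j+1}$, $0\le j<k$, are unit equilateral. They are the image of the suspension of a path with $k$ edges, which is a triangulated disk, and the boundary is the rhombus $AB_0CB_k$ with diagonals $a$ and $b$.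
\end{proof}

We call this dome the \emph{winding dome} $W_k(a)$. When $k\tau>2\pi$ the path $B_0\cdots B_k$ goes more than once around $\kappa$ and the dome is not embedded, which the definition allows.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
The boundary of $W_k(a)$ is planar when $B_0$ and $B_k$ are antipodal, so we want $k\tau\equiv\pi\pmod{2\pi}$. Let $\varphi=\frac{\pi p}{2k}$ with $p$ odd and $\frac12<\sin\varphi<1$. Put $b=1/\sin\varphi\in(1,2)$ and $a=\sqrt{4-b^2}\in(0,\sqrt3)$. The angle $\tau$ of \eqref{eq:wind} satisfies $\sin\frac\tau2=\sin\varphi$, so $\frac\tau2\equiv\varphi$ or $\frac\tau2\equiv\pi-\varphi$ modulo $2\pi$. In both cases $\tau\equiv\pm2\varphi\pmod{2\pi}$, hence $k\tau\equiv\pm\pi p\equiv\pi\pmod{2\pi}$ and $\sin^2\frac{k\tau}{2}=1$. By Proposition~\ref{prop:wind}, $\rho(a,\sqrt{4-a^2})=\rho(a,b)=\rho(b,\sqrt{4-b^2})$ can be domed, so $a,b\in\mathcal{D}$.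

For fixed $k$ the numbers $\frac{\pi p}{2k}$ with $p$ odd form a progression with step $\pi/k$, so their union over all $k$ is dense in $(\frac\pi6,\frac\pi2)$. The map $\varphi\mapsto1/\sin\varphi$ is a homeomorphism of $(\frac\pi6,\frac\pi2)$ onto $(1,2)$, and $b\mapsto\sqrt{4-b^2}$ is a homeomorphism of $(1,2)$ onto $(0,\sqrt3)$. So $\mathcal{D}$ is dense in $(1,2)$ and in $(0,\sqrt3)$, and these intervals cover $(0,2)$.
\end{proof}

The choice $k=2$, $p=1$ gives the square. The choice $k=5$, $p=3$ gives $\sin\frac{3\pi}{10}=\frac{1+\sqrt5}{4}$, so $b=\sqrt5-1$ and $a=\sqrt{2\sqrt5-2}$; here $\tau=\frac{3\pi}{5}$, and ten triangles wind one and a half times around the diagonal.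

The relation \eqref{eq:wind} between $a^2$ and $b^2$ is algebraic. Recall the Chebyshev polynomials of the second kind, $U_0=1$, $U_1=2t$, $U_{j+1}=2tU_j-U_{j-1}$, which satisfy $U_{k-1}(\cos\psi)\sin\psi=\sin k\psi$. By the recursion, $U_j$ has integer coefficients, is even or odd according to $j$, and $U_j(1)=j+1$. Hence $U_{k-1}(t)^2=G_k(t^2)$ with $G_k\in\mathbb{Z}[t]$ and $G_k(1)=k^2$. Since $4-a^2=1/\sin^2\frac\tau2$, equation \eqref{eq:wind} gives
\begin{equation}\label{eq:cheb}
b^2=\frac{\sin^2\frac{k\tau}{2}}{\sin^2\frac{\tau}{2}}=G_k\Bigl(\cos^2\frac\tau2\Bigr)=G_k\Bigl(1-\frac{1}{4-a^2}\Bigr).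
\end{equation}
If we let $a^2\to\infty$ in this rational function, then $b^2\to k^2$. No real rhombus has a large diagonal, but this limit is the phenomenon behind all the negative results.

\section{Two triangles and a large diagonal}\label{sec:two}

A dome of a fixed combinatorial type is a solution of the equations $\langle X-Y,X-Y\rangle=1$, one for each edge $XY$. These equations make sense over $\mathbb{C}$, where a unit vector can have large coordinates. If some dome could flex while keeping a planar boundary, one would expect to continue the flex over $\mathbb{C}$ until $a^2\to\infty$, and then $b^2=4-a^2\to\infty$ as well. We want to see why the second diagonal stays bounded.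

Use the coordinates
\begin{equation}\label{eq:coord}
(x,y,z)=(X_1,\ X_2+iX_3,\ X_2-iX_3)
\end{equation}
for $X=(X_1,X_2,X_3)\in\mathbb{R}^3$. The map $X\mapsto(x,y,z)$ is additive and injective, and
\begin{equation}\label{eq:form}
\langle X,X\rangle=x^2+yz,\qquad 2\langle X,X'\rangle=2xx'+yz'+y'z .
\end{equation}
From now on triples are written in these coordinates unless we say otherwise. The unit vector at angle $\theta$ in the plane $X_1=0$ is $(0,s,s^{-1})$ with $s=e^{i\theta}$.

Consider the dome over $\rho(a,1)$ formed by the triangles $A_1A_2A_4$ and $A_2A_3A_4$. Place it so that $u_1=A_2-A_1=(0,1,1)$ and $u_2=A_3-A_2=(0,s,s^{-1})$. Then $a^2=\langle u_1+u_2,u_1+u_2\rangle=2+s+s^{-1}$, and $s\ne\pm1$ because $0<a<2$. Let $w=A_4-A_2=(x,y,z)$ be the interior edge. The vectors $u_1+w$ and $w-u_2$ are unit vectors, so $2\langle u_1,w\rangle=-1$ and $2\langle u_2,w\rangle=1$. By \eqref{eq:form},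
\[
y+z=-1,\qquad sz+s^{-1}y=1 .
\]
Substituting $y=-1-z$ gives $(s-s^{-1})z=1+s^{-1}$, so
\[
z=\frac{1}{s-1},\qquad y=-\frac{s}{s-1},\qquad x^2=1-yz=1+\frac{s}{(s-1)^2}.
\]
Now forget that $s$ lies on the unit circle and let $s\to\infty$, so that $a^2\to\infty$. Three behaviors appear. The edge $u_2$ has large $y$. The edge $u_1$ has $z$ bounded away from $0$. The edge $w$ tends to $(\pm1,-1,0)$: its $z$ is small, its $y$ is bounded, and therefore $x$ is close to $\pm1$. The first two kinds of edge cannot lie in one triangle, since $2\langle u_1,u_2\rangle=s+s^{-1}$ is large while two sides of a triangle have $2\langle u,u'\rangle=\pm1$. The edge $w$ separates them.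

In a larger dome we expect the same picture: the triangles with an edge like $u_1$ are separated from those with an edge like $u_2$ by a path of edges like $w$. If such a path joins $A_2$ to $A_4$, then $A_4-A_2$ is a sum of vectors with $x$ near $\pm1$, bounded $y$ and small $z$, so $b^2=x^2+yz$ is near the square of an integer. For a planar rhombus $A_4-A_2=u_2-u_1=(0,s-1,s^{-1}-1)$ has large $y$, and this is impossible.

To make this a proof we need a meaning for ``large'' and ``small'' that applies to one given dome, with no flex and no limit, and under which a sum of any number of bounded terms is bounded. Valuation rings provide it. They also see more than limits do: a number such as $\frac12$ is large for a suitable valuation, which is why Theorem~\ref{thm:planar} yields integrality.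

\section{Valuation rings}\label{sec:val}

Let $K$ be a field and $O\subseteq K$ a valuation ring, that is, a subring containing $t$ or $t^{-1}$ for each $t\ne0$ in $K$. It is a local ring, and its maximal ideal $\mathfrak{m}$ consists of the non-units. Thus, for $t\neq0$,
\[
t\notin O\iff t^{-1}\in\mathfrak{m}.
\]
Examples are the ring $\mathbb{Z}_{(p)}\subset\mathbb{Q}$ of fractions with denominator prime to $p$, and the ring of fractions $f/g\in\mathbb{Q}(t)$ with $\deg f\le\deg g$, in which $t$ is large.

Let $|t|$ denote the class of $t\neq0$ in the group $K^*/O^*$, put $|0|=0$, and write $|s|\le|t|$ if $s\in tO$. This is a total order, compatible with multiplication, with least element $0$. \emph{From here on $|\cdot|$ always denotes this absolute value}; Euclidean length is $\|\cdot\|$. We use the following properties.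
\begin{itemize}
\item[(V1)] $|st|=|s||t|$. Since the order is total, $|s|^2<|t|^2$ implies $|s|<|t|$, and $|s|^2\le|t|^2$ implies $|s|\le|t|$.
\item[(V2)] $|s+t|\le\max(|s|,|t|)$, with equality if $|s|\ne|t|$. Indeed, if $|s|\le|t|\neq0$, then $s+t=t(1+s/t)$ with $1+s/t\in O$, and $1+s/t$ is a unit if $s/t\in\mathfrak{m}$.
\item[(V3)] $O=\{t:|t|\le1\}$ and $\mathfrak{m}=\{t:|t|<1\}$. Integers lie in $O$. If a subfield $L$ lies in $O$, its nonzero elements are units, so $L\cap\mathfrak{m}=0$.
\end{itemize}

A valuation ring $O$ \emph{dominates} a local subring $R$ with maximal ideal $\mathfrak{n}$ if $R\subseteq O$ and $\mathfrak{n}\subseteq\mathfrak{m}$. Two textbook facts supply valuation rings of $\mathbb{C}$.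
\begin{itemize}
\item[(E1)] The integral closure in $\mathbb{C}$ of a subring $R$ is the intersection of all valuation rings of $\mathbb{C}$ containing $R$ \cite[Cor.~5.22]{AM}. With $R=\mathbb{Z}$: if $t\in\mathbb{C}$ is not an algebraic integer, then $t\notin O$ for some valuation ring $O$ of $\mathbb{C}$.
\item[(E2)] Every local subring of $\mathbb{C}$ is dominated by a valuation ring of $\mathbb{C}$ \cite[Thm.~10.2]{Mat}.
\end{itemize}
The next lemma replaces the limit $t\to\infty$ for transcendental $t$.

\begin{lemma}\label{lem:indep}
Let $L\subset\mathbb{C}$ be a subfield and let $t_1,\dots,t_r\in\mathbb{C}$ be algebraically independent over $L$. Then there is a valuation ring $O$ of $\mathbb{C}$ with $L\subseteq O$ and $t_1,\dots,t_r\notin O$.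
\end{lemma}

\begin{proof}
The inverses $t_i^{-1}$ are algebraically independent over $L$, so $L[t_1^{-1},\dots,t_r^{-1}]$ is a polynomial ring and the $t_i^{-1}$ generate a maximal ideal. Let $O$ dominate the localization at this ideal, by (E2). Then $L\subseteq O$ and $t_i^{-1}\in\mathfrak{m}$.
\end{proof}

\section{Three types of edges}\label{sec:types}

Fix a valuation ring $O$ of $\mathbb{C}$ with maximal ideal $\mathfrak{m}$. We turn the three behaviors of Section~\ref{sec:two} into a classification of all unit vectors of $\mathbb{R}^3$, in the coordinates \eqref{eq:coord}. A vector may have large $y$ and also $z\notin\mathfrak{m}$; we then let the larger of $|y|,|z|$ decide.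

\begin{definition}
A unit vector $(x,y,z)$, so $x^2+yz=1$, is of
\begin{itemize}
\item \emph{type $-$} if $|y|>1$ and $|y|>|z|$;
\item \emph{type $+$} if $|z|\ge1$ and $|z|\ge|y|$;
\item \emph{type $0$} if $x\in O$, $y\in O$ and $z\in\mathfrak{m}$.
\end{itemize}
Let $N$ be the set of vectors $(x,y,z)$ of $\mathbb{R}^3$ with $x\in\mathbb{Z}+\mathfrak{m}$, $y\in O$ and $z\in\mathfrak{m}$.
\end{definition}

The set $N$ is an additive subgroup of $\mathbb{R}^3$, designed to contain all sums of vectors of type $0$.

\begin{lemma}\label{lem:types}
Each unit vector $u$ has exactly one type, and $-u$ has the same type. A unit vector lies in $N$ if and only if it has type $0$.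
\end{lemma}

\begin{proof}
Types $-$ and $+$ exclude each other because $|y|>|z|$ contradicts $|z|\ge|y|$; types $-$ and $0$ because $|y|>1$ contradicts $y\in O$; types $+$ and $0$ because $|z|\ge1$ contradicts $z\in\mathfrak{m}$. Suppose $u=(x,y,z)$ is neither of type $-$ nor of type $+$. If $|y|>|z|$, then $|y|\le1$ and so $|z|<1$. If $|z|\ge|y|$, then $|z|<1$ and so $|y|<1$. In both cases $y\in O$ and $z\in\mathfrak{m}$; then $|x|^2=|1-yz|\le1$ gives $x\in O$, and $u$ has type $0$. The conditions involve only $|x|,|y|,|z|$, which are the same for $-u$.

If $u$ has type $0$, then $(x-1)(x+1)=-yz\in\mathfrak{m}$, and $\mathfrak{m}$ is a prime ideal of $O$, so $x\in\pm1+\mathfrak{m}$ and $u\in N$. If $u$ has type $-$, then $y\notin O$, and if it has type $+$, then $z\notin\mathfrak{m}$; in both cases $u\notin N$.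
\end{proof}

So every unit segment has a type, and so does every edge of a dome, through its image. The type depends on the position in space, which we are free to choose.

\begin{lemma}\label{lem:tri}
No unit equilateral triangle has both a side of type $-$ and a side of type $+$.
\end{lemma}

\begin{proof}
Let $u=(x,y,z)$ have type $-$ and $u'=(x',y',z')$ type $+$. We show that $yz'$ dominates the other terms of $2\langle u,u'\rangle=2xx'+yz'+y'z$. From $|x|^2=|1-yz|\le\max(1,|y||z|)<|y|^2$ we get $|x|<|y|$. From $|x'|^2\le\max(1,|y'||z'|)\le|z'|^2$ we get $|x'|\le|z'|$. Since $|z'|\neq0$,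
\[
|2xx'|\le|x||z'|<|y||z'|,\qquad |y'z|\le|z'||z|<|y||z'| .
\]
By (V2), $|2\langle u,u'\rangle|=|y||z'|\ge|y|>1$. Two distinct sides of a unit equilateral triangle have $2\langle u,u'\rangle=\pm1$, of absolute value $1$.
\end{proof}

A large diagonal lets us place a rhombus so that two adjacent sides have opposite types, as in Section~\ref{sec:two}.

\begin{lemma}\label{lem:normal}
Let $A_1,A_2,A_3\in\mathbb{R}^3$ be such that $u_1=A_2-A_1$ and $u_2=A_3-A_2$ are unit vectors, and let $a=\|A_1-A_3\|$. If $a^2\notin O$, then after an isometry of $\mathbb{R}^3$ the vector $u_1$ has type $+$, the vector $u_2$ has type $-$, and none of $u_1$, $u_2$, $u_1+u_2$ lies in $N$.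
\end{lemma}

\begin{proof}
Write $\langle u_1,u_2\rangle=\cos\theta$ and $s=e^{i\theta}$. Then $s+s^{-1}=2\langle u_1,u_2\rangle=a^2-2\notin O$, so $s\notin O$ or $s^{-1}\notin O$. Replacing $\theta$ by $-\theta$ if necessary, assume $s\notin O$, so $|s|>1>|s^{-1}|$. Some isometry takes $u_1,u_2$ to the vectors with real coordinates $(0,1,0)$ and $(0,\cos\theta,\sin\theta)$, that is, to $u_1=(0,1,1)$ and $u_2=(0,s,s^{-1})$. These have types $+$ and $-$, so they are not in $N$ by Lemma~\ref{lem:types}. The $y$-coordinate $1+s$ of $u_1+u_2$ is not in $O$.
\end{proof}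

\begin{example}\label{ex:wind}
Take the winding dome $W_k(a)$ with $a^2\notin O$, placed by Lemma~\ref{lem:normal} so that $AB_0$ has type $+$ and $B_0C$ has type $-$. Suppose $AB_j$ has type $+$ and $CB_j$ has type $-$. The edge $B_jB_{j+1}$ shares a triangle with each, so by Lemma~\ref{lem:tri} it has type $0$. The edge $AB_{j+1}$ is not of type $-$, by Lemma~\ref{lem:tri}. It is not of type $0$, since otherwise $B_j-A=(B_{j+1}-A)-(B_{j+1}-B_j)$ would lie in $N$. So it has type $+$, and the same argument at $C$ shows that $CB_{j+1}$ has type $-$. By induction the types are as in Figure~\ref{fig:wind}, and $B_k-B_0\in N$ as a sum of $k$ vectors of type $0$.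
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\coordinate (A) at (1.5,1.2);
\coordinate (C) at (1.5,-1.2);
\foreach \j in {0,1,2,3} {
  \draw (A)--(\j,0);
  \draw[dashed] (C)--(\j,0);
  \fill (\j,0) circle (1.3pt);
}
\draw[very thick] (0,0)--(3,0);
\node[above] at (A) {$A$};
\node[below] at (C) {$C$};
\node[left] at (0,0) {$B_0$};
\node[above left] at (1,0) {$B_1$};
\node[above right] at (2,0) {$B_2$};
\node[right] at (3,0) {$B_3$};
\end{tikzpicture}
\caption{The triangulated disk of the winding dome with six triangles over the rhombus $AB_0CB_3$, when $\|A-C\|^2\notin O$. Thin edges have type $+$ and dashed edges have type $-$. The thick path of edges of type $0$ separates them and joins the ends of the other diagonal.}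
\label{fig:wind}
\end{figure}

In a general dome we cannot follow the types edge by edge, and on a surface of higher genus the separating edges need not form a single path. A parity count avoids both difficulties. Let $\mathbb{F}_2[\mathbb{R}^3/N]$ be the $\mathbb{F}_2$-vector space with basis the cosets of $N$, and let $[X]$ be the basis vector given by the coset of the point $X$. Thus $[X]=[Y]$ if and only if $X-Y\in N$, and a sum $[X_1]+\dots+[X_r]$ vanishes if and only if every coset contains an even number of the $X_i$. Passing to cosets collapses all edges of type $0$.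

\begin{proposition}\label{prop:cut}
Let $\gamma$ be a closed integral curve that can be domed, and let $\sigma\in\{+,-\}$. Then in $\mathbb{F}_2[\mathbb{R}^3/N]$
\[
\sum_{[X,Y]}\bigl([X]+[Y]\bigr)=0,
\]
where the sum is over the edges $[X,Y]$ of $\gamma$ of type $\sigma$.
\end{proposition}

\begin{proof}
Let $f\colon\Sigma\to\mathbb{R}^3$ be a dome over $\gamma$. For an edge $\eta$ of $\Sigma$ with ends $v,w$ put $\phi(\eta)=[f(v)]+[f(w)]$. The sum of $\phi$ over the three sides of a triangle is $0$, since each vertex is counted twice. Let $T_\sigma$ be the set of triangles with at least one side of type $\sigma$, and let $\mu(\eta)$ be the number of triangles of $T_\sigma$ having $\eta$ as a side. Summing over $T_\sigma$ gives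
\[
\sum_{\eta}\mu(\eta)\,\phi(\eta)=0 .
\]
We go through the edges $\eta$. An interior edge of type $\sigma$ is a side of two triangles, both in $T_\sigma$, so $\mu(\eta)=2$ and it contributes $0$. A boundary edge of type $\sigma$ has $\mu(\eta)=1$. An edge of the type opposite to $\sigma$ has $\mu(\eta)=0$ by Lemma~\ref{lem:tri}. An edge of type $0$ has $\phi(\eta)=0$ by Lemma~\ref{lem:types}, whatever $\mu(\eta)$ is. What remains is the sum of $\phi(\eta)$ over the boundary edges of type $\sigma$, and these correspond bijectively to the edges of $\gamma$ of type $\sigma$.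
\end{proof}

We refer to the conclusion as the \emph{$\sigma$-identity}. The shape of the triangles entered through Lemmas~\ref{lem:types} and~\ref{lem:tri}. Of the surface, the proof used only that an interior edge lies in two triangles and a boundary edge in one. Genus and self-intersections play no role, and orientability is not needed because we count modulo $2$. The requirement that $\partial\Sigma$ traverse $\gamma$ once is what gives each edge of $\gamma$ an odd coefficient; for a boundary covering $\gamma$ twice the count would read $0=0$.

\section{Planar rhombi}\label{sec:planar}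

\begin{proof}[Proof of Theorem~\ref{thm:planar}]
Suppose that $a$ is not an algebraic integer. Then neither is $a^2$, since a monic relation $g(a^2)=0$ is also a monic relation for $a$. By (E1) there is a valuation ring $O$ of $\mathbb{C}$ with $a^2\notin O$. Let $A_1A_2A_3A_4$ be the planar rhombus with $\|A_1-A_3\|=a$, placed as in Lemma~\ref{lem:normal}. Its diagonals have a common midpoint, so $A_4-A_3=-u_1$ and $A_4-A_1=u_2$; this is the only use of planarity. The edges of type $+$ are therefore $[A_1,A_2]$ and $[A_3,A_4]$. If the rhombus could be domed, the $+$-identity would give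
\[
[A_1]+[A_2]+[A_3]+[A_4]=0 .
\]
But $A_2-A_1=u_1$, $A_3-A_1=u_1+u_2$ and $A_4-A_1=u_2$ are all outside $N$, so the coset of $A_1$ contains exactly one of the four points, a contradiction. Finally, the algebraic integers are countable.
\end{proof}

Planarity cannot be dropped: $\rho(a,1)$ can be domed for every $a\in(0,\sqrt3\,]$.

\begin{remark}
The definition of the types is not symmetric in $y$ and $z$, and this matters. Suppose we required $|z|>1$ for type $+$, called a vector of type $0$ when $x,y,z\in O$, and let $N$ consist of all vectors with coordinates in $O$. Then $u_1=(0,1,1)$ would have type $0$, and the only identity for the planar rhombus so placed would be $([A_2]+[A_3])+([A_4]+[A_1])=0$, which holds for free because $[A_1]=[A_2]$ and $[A_3]=[A_4]$. Moreover, the condition $z\in\mathfrak{m}$ is what forces $x\in\pm1+\mathfrak{m}$ for type $0$, and this produces the integer $n$ in Theorem~\ref{thm:val}.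
\end{remark}

\section{Arbitrary rhombi}\label{sec:general}

For a non-planar rhombus, the sides $u_1,u_2$ do not determine the types of the other two sides. We examine all possibilities; only those compatible with Figure~\ref{fig:wind} survive.

\begin{proof}[Proof of Theorem~\ref{thm:val}]
Let the vertices be $A_1,\dots,A_4$ with $a=\|A_1-A_3\|$, $b=\|A_2-A_4\|$ and $u_i=A_{i+1}-A_i$ (indices modulo $4$). Assume $a^2\notin O$ and place the rhombus as in Lemma~\ref{lem:normal}, so $u_1$ has type $+$, $u_2$ has type $-$, and
\begin{equation}\label{eq:distinct}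
[A_1]\ne[A_2],\qquad[A_2]\ne[A_3],\qquad[A_1]\ne[A_3].
\end{equation}
We apply Proposition~\ref{prop:cut} according to the types of $u_3$ and $u_4$.
\begin{enumerate}
\item \emph{Neither $u_3$ nor $u_4$ has type $+$.} The $+$-identity is $[A_1]+[A_2]=0$, contradicting \eqref{eq:distinct}.
\item \emph{Both have type $+$.} In the $+$-identity $[A_1]$ and $[A_4]$ each appear twice, leaving $[A_2]+[A_3]=0$, contradicting \eqref{eq:distinct}.
\item \emph{$u_3$ has type $+$ and $u_4$ has type $0$.} The only side of type $-$ is $u_2$, so the $-$-identity is $[A_2]+[A_3]=0$, contradicting \eqref{eq:distinct}.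
\item \emph{$u_3$ has type $+$ and $u_4$ has type $-$} (the pattern of the planar rhombus). The $+$-identity is $[A_1]+[A_2]+[A_3]+[A_4]=0$. But $[A_1]$ differs from $[A_2]$ and $[A_3]$ by \eqref{eq:distinct}, and from $[A_4]$ because $u_4\notin N$ by Lemma~\ref{lem:types}. This is a contradiction.
\item \emph{$u_4$ has type $+$ and $u_3$ does not.} The $+$-identity is $([A_1]+[A_2])+([A_4]+[A_1])=0$, so $[A_2]=[A_4]$.
\end{enumerate}
These cases are exhaustive, so the last one holds and $A_2-A_4=(x,y,z)\in N$. Write $x=n+\mu$ with $n\in\mathbb{Z}$ and $\mu\in\mathfrak{m}$. Since $y\in O$ and $z\in\mathfrak{m}$,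
\[
b^2=x^2+yz=n^2+(2n\mu+\mu^2+yz)\in n^2+\mathfrak{m}\subseteq O .
\]

It remains to realize each $n\ge1$. Take a transcendental $a\in(0,\sqrt3)$ and let $\tau,b$ be given by \eqref{eq:wind} with $k=n$. Then $b>0$: if $\sin\frac{n\tau}{2}=0$, then $\tau/\pi$ is rational, so $\sin\frac\tau2$ is algebraic, and so is $a^2=4-1/\sin^2\frac\tau2$. By Proposition~\ref{prop:wind}, $\rho(a,b)$ can be domed. By Lemma~\ref{lem:indep} there is a valuation ring $O\supseteq\mathbb{Q}$ with $a^2\notin O$. Then $4-a^2\notin O$, so $1-\frac1{4-a^2}\in1+\mathfrak{m}$. Since $G_n$ has integer coefficients, \eqref{eq:cheb} gives $b^2\in G_n(1)+\mathfrak{m}=n^2+\mathfrak{m}$.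
\end{proof}

In these examples $\mathbb{Q}\cap\mathfrak{m}=0$ by (V3), so $n^2$ is the only integer in $b^2+\mathfrak{m}$.

\begin{corollary}\label{cor:GP}
Statements \emph{(GP1)} and \emph{(GP2)} hold.
\end{corollary}

\begin{proof}
Let $\rho(a,b)$ be a rhombus that can be domed. If $a^2,b^2$ were algebraically independent over $\mathbb{Q}$, Lemma~\ref{lem:indep} would give $O$ with $a^2,b^2\notin O$, contradicting Theorem~\ref{thm:val}. This is (GP1). If $a\notin\overline{\mathbb{Q}}$ and $a/b\in\overline{\mathbb{Q}}$, Lemma~\ref{lem:indep} gives $O\supseteq\overline{\mathbb{Q}}$ with $a^2\notin O$. Since $a^2=(a/b)^2\,b^2$ and $(a/b)^2\in O$, also $b^2\notin O$, the same contradiction. This is (GP2).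
\end{proof}

\section{The polynomial relation between the diagonals}\label{sec:poly}

We first see Theorem~\ref{thm:poly} on winding domes with $a$ transcendental. We have $G_2(t)=4t$ and $G_3(t)=(4t-1)^2$, and $1-\frac{1}{4-x}=1+\frac1{x-4}$, so \eqref{eq:cheb} gives the relations
\[
(x-4)(y-4)-4=0\quad(k=2),\qquad (x-4)^2y-(3x-8)^2=0\quad(k=3)
\]
for $(x,y)=(a^2,b^2)$. Both polynomials are linear in $y$ with coefficients coprime in $\mathbb{Z}[x]$, hence irreducible. The leading coefficients are $y-4$ and $x-4$ in the first, $y-9$ and $(x-4)^2$ in the second.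

Put $\alpha=a^2$ and $\beta=b^2$. Theorem~\ref{thm:val} says what $\beta$ looks like when $\alpha$ is large. To use it we need valuations for which $\alpha$ is large and whose effect on $\beta$ is prescribed. The next lemma says that $\alpha$ can be made large whenever a coefficient of its minimal polynomial is large.

\begin{lemma}\label{lem:extend}
Let $K\subseteq\mathbb{C}$ be a subfield, $O_0$ a valuation ring of $K$ with maximal ideal $\mathfrak{m}_0$, and let $\alpha\in\mathbb{C}^*$ be algebraic over $K$. If some coefficient of the monic minimal polynomial of $\alpha$ over $K$ is not in $O_0$, then there is a valuation ring $O$ of $\mathbb{C}$ dominating $O_0$ with $\alpha\notin O$.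
\end{lemma}

\begin{proof}
A valuation ring is integrally closed, and the minimal polynomial of an element integral over an integrally closed domain has coefficients in that domain \cite[Prop.~5.15]{AM}. So $\alpha$ is not integral over $O_0$. Let $J$ be the ideal of $R=O_0[\alpha^{-1}]$ generated by $\mathfrak{m}_0$ and $\alpha^{-1}$. Its elements have the form $\mu+\sum_{k=1}^rc_k\alpha^{-k}$ with $\mu\in\mathfrak{m}_0$, $c_k\in O_0$, $r\ge1$. If $1$ had this form, multiplying by $\alpha^r(1-\mu)^{-1}$, where $1-\mu$ is a unit of $O_0$, would give $\alpha^r=\sum_{k=1}^r(1-\mu)^{-1}c_k\alpha^{r-k}$, an integral relation over $O_0$. So $J$ lies in a maximal ideal $M$ of $R$. Let $O$ dominate $R_M$, by (E2). Then $O_0\subseteq O$, $\mathfrak{m}_0\subseteq\mathfrak{m}$ and $\alpha^{-1}\in\mathfrak{m}$.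
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
\emph{The polynomial $P$.} Let $I\subset\mathbb{Q}[x,y]$ be the prime ideal of polynomials vanishing at $(\alpha,\beta)$. It is nonzero by Corollary~\ref{cor:GP}, so it contains an irreducible polynomial $P$, which we scale to be primitive in $\mathbb{Z}[x,y]$. We claim $I=(P)$. If $Q\in I$ is not divisible by $P$, then by Gauss's lemma $P,Q$ are coprime in $\mathbb{Q}(x)[y]$ and in $\mathbb{Q}(y)[x]$. Clearing denominators in the two B\'ezout identities gives nonzero elements of $I\cap\mathbb{Q}[x]$ and $I\cap\mathbb{Q}[y]$, so $\alpha$ and $\beta$ are both algebraic, contrary to the hypothesis. Hence any primitive irreducible polynomial in $I$ is a rational multiple of $P$, and so equals $\pm P$. Note that $\beta$ is algebraic if and only if $d=0$: if $g(\beta)=0$ with $0\ne g\in\mathbb{Q}[y]$, then $P$ divides $g$, and the converse is immediate. Likewise $\alpha$ is algebraic if and only if $e=0$.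

\emph{One diagonal is algebraic.} Let $d=0$, so $\beta$ is algebraic and $\alpha$ is transcendental. By Lemma~\ref{lem:indep} there is $O\supseteq\overline{\mathbb{Q}}$ with $\alpha\notin O$. By Theorem~\ref{thm:val}, $\beta-n^2\in\overline{\mathbb{Q}}\cap\mathfrak{m}=0$ for some $n\in\mathbb{Z}$. Since $0<b<2$, we get $b=1$ and $P=\pm(y-1)$. With the sign $+$, the coefficient of $x^0$ is $y-1^2$ and the coefficient of $y$ is the empty product $1$, as claimed. Conversely, $\rho(a,1)$ is domed by two triangles whenever it exists. This proves the last sentence of the theorem. The case $e=0$ follows by exchanging $a$ and $b$.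

\emph{Both diagonals are transcendental.} Let $d,e\ge1$ and write $P=\sum_{i=0}^dA_i(y)x^i$ with $A_i\in\mathbb{Z}[y]$; then $e=\max_i\deg A_i$. The field $K=\mathbb{Q}(\beta)$ is a rational function field. By Gauss's lemma $P$ is irreducible in $\mathbb{Q}(y)[x]$, so the monic minimal polynomial of $\alpha$ over $K$ has coefficients $A_i(\beta)/A_d(\beta)$. Such a quotient can be large at $\beta=\infty$, at a root of $A_d$, or at a prime number dividing $A_d$. We treat these in turn, each time applying Lemma~\ref{lem:extend} and then Theorem~\ref{thm:val}.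

\emph{Step 1: $\deg A_d=e$.} Let $O_0=\{f(\beta)/g(\beta):\deg f\le\deg g\}$; here $\beta^{-1}\in\mathfrak{m}_0$. If $\deg A_i>\deg A_d$ for some $i$, then $A_i(\beta)/A_d(\beta)\notin O_0$, and Lemma~\ref{lem:extend} gives $O$ with $\alpha\notin O$ and $\beta^{-1}\in\mathfrak{m}$. Then $\alpha,\beta\notin O$, contradicting Theorem~\ref{thm:val}.

\emph{Step 2: the roots of $A_d$ are squares of integers.} Let $\pi\in\mathbb{Q}[y]$ be an irreducible factor of $A_d$. Since $P$ is irreducible and $d\ge1$, the polynomial $\pi$ does not divide $P$, so it does not divide some $A_i$. Let $O_0=\mathbb{Q}[\beta]_{(\pi(\beta))}$, the valuation ring of fractions $f(\beta)/g(\beta)$ with $\pi\nmid g$. Then $A_i(\beta)/A_d(\beta)\notin O_0$, because $A_ig=fA_d$ with $\pi\nmid g$ is impossible. Lemma~\ref{lem:extend} gives $O\supseteq\mathbb{Q}$ with $\alpha\notin O$ and $\pi(\beta)\in\mathfrak{m}$. By Theorem~\ref{thm:val}, $\beta-n^2\in\mathfrak{m}$ for some $n\in\mathbb{Z}$. Since $\pi$ has coefficients in $O$ and $\beta\in O$, we have $\pi(\beta)-\pi(n^2)\in(\beta-n^2)O\subseteq\mathfrak{m}$. So $\pi(n^2)\in\mathbb{Q}\cap\mathfrak{m}=0$,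 and $\pi$ is proportional to $y-n^2$. With Step 1, $A_d=c\prod_{j=1}^e(y-n_j^2)$, where $c\neq0$ is the integer coefficient of $x^dy^e$ in $P$.

\emph{Step 3: $c=\pm1$.} Suppose a prime $p$ divides $c$. Then $p$ divides all coefficients of $A_d$, and since $P$ is primitive, some $A_i$ has a coefficient prime to $p$. We want a valuation for which $\beta$ is large but $p\beta^e$ is still small, so that $A_d(\beta)$ is small. Let $v_p$ be the $p$-adic valuation on $\mathbb{Q}$, fix an irrational $\varepsilon\in(0,1/e)$, and for $0\ne f=\sum_jf_j\beta^j\in\mathbb{Q}[\beta]$ put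
\[
v(f)=\min_{j:\,f_j\neq0}\bigl(v_p(f_j)-j\varepsilon\bigr).
\]
Then $v(f+g)\ge\min(v(f),v(g))$ when $f+g\ne0$. We check that $v(fg)=v(f)+v(g)$. Since $\varepsilon$ is irrational, the minimum for $f$ is attained at a single index $j_0$, and for $g=\sum_kg_k\beta^k$ at a single index $k_0$. Each nonzero product satisfies $v_p(f_jg_k)-(j+k)\varepsilon\ge v(f)+v(g)$, with equality only for $(j,k)=(j_0,k_0)$. Hence $v(fg)\ge v(f)+v(g)$, and in the coefficient of $\beta^{j_0+k_0}$ the term $f_{j_0}g_{k_0}$ has strictly smallest $p$-adic valuation, which gives equality. So $v(f/g)=v(f)-v(g)$ is well defined on $K^*$, and $O_0=\{t:v(t)\ge0\}\cup\{0\}$ is a valuation ring of $K$ with $\mathfrak{m}_0=\{t:v(t)>0\}\cup\{0\}$. Now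
\[
v(A_d(\beta))\ge1-e\varepsilon>0\ge v(A_i(\beta)),
\]
so $A_i(\beta)/A_d(\beta)\notin O_0$, while $v(\beta^{-1})=\varepsilon>0$. Lemma~\ref{lem:extend} gives $O$ with $\alpha\notin O$ and $\beta^{-1}\in\mathfrak{m}$, contradicting Theorem~\ref{thm:val}.

Choose the sign of $P$ so that $c=1$. This gives the coefficient of $x^d$. Since $\rho(a,b)=\rho(b,a)$, Steps 1 and 2 apply with $x$ and $y$ exchanged and show that the coefficient of $y^e$ is $c'\prod_{i=1}^d(x-m_i^2)$, where $c'$ is again the coefficient of $x^dy^e$ in $P$. So $c'=c=1$.
\end{proof}

\begin{thebibliography}{9}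

\bibitem{AM}
Atiyah--Macdonald, Corollary~5.22 and Proposition~5.15.

\bibitem{Domes}
\emph{Domes over Curves},
\texttt{https://www.math.ucla.edu/\textasciitilde pak/\allowbreak lectures/\allowbreak Slides/\allowbreak Pak-Curves-{}-Liverpool-{}-talk-{}-2021.pdf}

\bibitem{Mat}
Matsumura, \emph{Commutative Ring Theory}, Theorem~10.2.

\end{thebibliography}
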